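# Tilings of $\mathbb F_p^3$ and Rédei's conjecture

## 1. A cubic curve that tiles $\mathbb F_5^3$

Take the five points $v(t)=(t,t^2,t^3)$ of $\mathbb F_5^3$:
$$(0,0,0),\quad (1,1,1),\quad (2,4,3),\quad (3,4,2),\quad (4,1,4),$$
and call this set $V$. The first coordinates are $0,1,2,3,4$, each once. So if $A$ is the plane $x_1=0$, every $g\in\mathbb F_5^3$ can be written in exactly one way as $v+a$ with $v\in V$, $a\in A$: the first coordinate of $g$ tells us which $v$ to use, and then $a=g-v$. The third coordinates are $0,1,3,2,4$, again each once, so the plane $x_3=0$ works as well. The plane $x_2=0$ does not: the second coordinates are $0,1,4,4,1$.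

Which planes $u\cdot x=0$ work? The condition is that $u_1t+u_2t^2+u_3t^3$ is a bijection of $\mathbb F_5$. If $u_3=0$ and $u_2\neq0$, the polynomial takes the same value at $t$ and at $-u_1/u_2-t$, so it is not injective; this leaves $u=(1,0,0)$ up to scalars. If $u_3=1$, choose $h$ with $3h=u_2$; up to a constant the polynomial is $(t+h)^3+c(t+h)$ with $c=u_1-3h^2$. Now test $t^3+ct$:

- for $c=0$ its values are $0,1,3,2,4$, a bijection;
- for $c=1,4$ the element $-c\in\{4,1\}$ is a nonzero square, so $t^3+ct$ has a nonzero root besides $0$;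
- for $c=2$ the values at $t=1,3$ are both $3$;
- for $c=3$ the values at $t=1,2$ are both $4$.

So exactly six planes work, given by
$$u=(1,0,0)\quad\text{and}\quad u=(3h^2,3h,1)\ \ (h\in\mathbb F_5).$$
These are exactly the points of the conic $u_2^2+2u_1u_3=0$: if $u_3=0$ then $u_2=0$, and if $u_3=1$ and $u_2=3h$ then $u_1=2u_2^2=3h^2$. Since the conic is irreducible, no three of the six points are collinear. This conic will return several times.

Here $V$ generates $\mathbb F_5^3$: the points with $t=1,2,3$ have determinant $-3\ne0$. The partner $A$ is a plane, and generates only itself. It is equally easy to have the situation the other way round: let $V$ be the line $\{(t,0,0)\}$ and $A=\{(yz,y,z):y,z\in\mathbb F_5\}$. Every element is uniquely $v+a$, and now $A$ generates, since it contains $(0,1,0)$, $(0,0,1)$, $(1,1,1)$, but $V$ does not. Can *both* pieces generate the group? For instance, does the cubic above have any partner that is not flat?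

## 2. Full-rank tilings and the theorems

**Definition (tiling).** Let $G$ be a finite abelian group. A *tiling* of $G$ is a pair $(V,A)$ of subsets, each containing $0$, with $V+A=G$ and $(V-V)\cap(A-A)=\{0\}$.

Since $v+a=v'+a'$ means $v-v'=a'-a$, this says exactly that every element of $G$ is uniquely $v+a$ with $v\in V$, $a\in A$. In particular $|V||A|=|G|$.

**Definition (full-rank).** A tiling $(V,A)$ is *full-rank* if $\langle V\rangle=\langle A\rangle=G$, where $\langle S\rangle$ is the subgroup generated by $S$.

Both tilings of Section 1 fail to be full-rank, one because of $A$ and one because of $V$. Rédei's conjecture says that $\mathbb F_p^3$ has no full-rank tiling when $p$ is prime. The problem statement, whose source is https://www.math.ru.nl/~bosma/Students/SterredenBreeijenMSc.pdf, records that this is known for $p\le 11$. The proof below does not use those cases.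

**Theorem 1.** For every prime $p$, $\mathbb F_p^3$ has no full-rank tiling.

**Theorem 2.** Let $(V,A)$ be a tiling of $G=\mathbb F_p^3$ with $|V|=p$, $|A|=p^2$ and $\langle V\rangle=G$. Then $A$ is a $2$-dimensional subspace.

**Theorem 3.** Let $p$ be prime, $G=\mathbb F_p^3$, and $0\in V\cap A$, $|V|=p$, $|A|=p^2$. Then $(V,A)$ is a tiling if and only if one of the following holds.

1. $\langle V\rangle=G$, $A$ is a $2$-dimensional subspace, and $V$ is a transversal (complete set of coset representatives) of $A$.
2. $\langle V\rangle=H$ is a $2$-dimensional subspace, and for each coset $x+H$ the set $A\cap(x+H)$ is a translate of a $1$-dimensional subspace $L_{x+H}\subset H$ such that $V$ is a transversal of $L_{x+H}$ in $H$. The lines may depend on the coset.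
3. $V$ is a $1$-dimensional subspace and $A$ is a transversal of $V$.

The only other tilings of $G$ are those with the roles of $V$ and $A$ exchanged, and the trivial ones $(\{0\},G)$, $(G,\{0\})$.

**Theorem 2 implies Theorem 1.** Let $(V,A)$ be full-rank. Then $|V||A|=p^3$, and neither set is $\{0\}$, so neither has size $1$ or $p^3$. By symmetry $|V|=p$, $|A|=p^2$, and Theorem 2 gives $\langle A\rangle=A\ne G$, a contradiction. (Conversely Theorem 1 gives Theorem 2: if $V$ generates then $A$ does not, and a set of $p^2$ elements inside a proper subgroup is that subgroup.)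

**The primes 2 and 3.** If $p\le3$, then $V$ has at most two nonzero elements and cannot span $\mathbb F_p^3$, so Theorem 2 is vacuous. The first prime with content is $5$.

## 3. Balanced functionals, and the same question in the plane

Write $u\cdot x$ for the dot product. For an integer $m\ge0$ the sum $\sum_{t\in\mathbb F_p}t^m$ is $-1$ if $m$ is a positive multiple of $p-1$ and $0$ otherwise (with $0^0=1$; use a generator of $\mathbb F_p^*$). Hence, writing $[t^m]H$ for the coefficient of $t^m$,
$$\sum_{t\in\mathbb F_p}H(t)=-[t^{p-1}]H\qquad\text{if }\deg H\le 2p-3 .\tag{1}$$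

**Lemma 1.** Let $d\in\{2,3\}$, let $V,A\subset\mathbb F_p^d$ be such that every element of $\mathbb F_p^d$ is uniquely $v+a$, and let $|V|=p$. For each $u\ne0$, either $v\mapsto u\cdot v$ is a bijection $V\to\mathbb F_p$, or all the equations $u\cdot x=j$ $(j\in\mathbb F_p)$ have the same number $|A|/p$ of solutions $x\in A$.

*Proof.* Let $\zeta=e^{2\pi i/p}$. Unique representation gives
$$\Big(\sum_{v\in V}\zeta^{u\cdot v}\Big)\Big(\sum_{a\in A}\zeta^{u\cdot a}\Big)=\sum_{g}\zeta^{u\cdot g}=0 ,$$
so one factor is $0$. The minimal polynomial of $\zeta$ over $\mathbb Q$ is $1+T+\dots+T^{p-1}$, so for integers $n_j$ we have $\sum_jn_j\zeta^j=0$ only if all $n_j$ are equal. If the first factor vanishes, every value is taken by $u\cdot v$ equally often, hence once. If the second vanishes, every value is taken $|A|/p$ times on $A$. $\square$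

How many functionals can be bijective on a given $p$-set? The next lemma bounds this in the plane. Its tool is the family of power sum forms, which vanish at every bijective functional.

**Lemma 2.** Let $p\ge3$, let $D\subset\mathbb F_p^2$ with $|D|=p$ not lie on an affine line, and put $Q_k(X,Y)=\sum_{d\in D}(Xd_1+Yd_2)^k$. If some functional is bijective on $D$, then $Q_k\not\equiv0$ for some $1\le k\le\frac{p-1}2$. In all cases at most $\frac{p-1}2$ functionals, up to scalars, are bijective on $D$.

*Proof.* An invertible linear change of $D$ changes the $Q_k$ by an invertible linear substitution, so we may assume that the first coordinate is bijective. Then $D=\{(t,\varphi(t))\}$ with a polynomial $\varphi$ of degree $e\le p-1$. Since $D$ is not on a line, $\varphi$ is not affine and $e\ge2$. The coefficient of $X^rY^j$ in $Q_{r+j}$ is $\binom{r+j}{j}\sum_tt^r\varphi(t)^j$. If $r+je=p-1$ and $1\le r+j\le p-1$, the binomial coefficient is nonzero mod $p$, and by (1) the sum is minus the $j$-th power of the leading coefficient of $\varphi$. So $Q_{r+j}\not\equiv0$.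 It remains to choose $r,j$ with $k=r+j\le\frac{p-1}2$.

If $e\ge\frac{p+1}2$, take $j=1$, $r=p-1-e$; then $k=p-e\le\frac{p-1}2$.

If $e\le\frac{p-1}2$, write $p-1=je+r$ with $0\le r<e$; then $j\ge2$. We have $2(j+r)\le p-1=je+r$ if and only if $r\le j(e-2)$. For $e=2$ this holds because $p-1$ is even and $r=0$. For $e\ge3$ we have $j(e-2)\ge2(e-2)\ge e-1\ge r$.

Finally, since $k\le\frac{p-1}2\le p-2$, at a bijective functional $w$ we get $Q_k(w)=\sum_tt^k=0$. A nonzero binary form of degree $k$ has at most $k$ zeros up to scalars. $\square$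

For $p=5$ and $D=\{(t,t^3)\}$ we have $e=3$ and $Q_2=2XY\sum t^4=-2XY$, and both coordinates are bijective: the bound $2$ is attained.

**Consequence for the plane.** Let $p\ge3$ and let $V,A\subset\mathbb F_p^2$ have $|V|=|A|=p$ and unique representation of all elements. Then $V$ or $A$ is an affine line. Indeed there are $p+1$ functionals up to scalars, and by Lemma 1 each is bijective on $V$ or on $A$. If neither set were collinear, Lemma 2 would allow at most $\frac{p-1}2+\frac{p-1}2=p-1$ of them. A collinear set of $p$ points is a full line. If both sets contain $0$, that line is a subgroup, so $\mathbb F_p^2$ has no full-rank tiling. (For $p=2$, a two-element set $\{0,v\}$ does not generate $\mathbb F_2^2$.)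

## 4. Counting directions in dimension three, and where it stops

From here to the end of Section 9, **$p\ge5$ and $(V,A)$ is as in Theorem 2.** As $0\in V$ and $V$ spans, $V$ lies in no affine plane. Let $R=\mathbb F_p[X,Y,Z]$, and let $R_k$ be the space of forms of degree $k$ ($R_k=0$ for $k<0$). The points of $PG(2,p)$ are the nonzero $u\in\mathbb F_p^3$ up to scalars, and its lines are the $2$-dimensional subspaces. For each point we fix a representing vector.

**Definition (the set $\mathcal B$).** $\mathcal B\subset PG(2,p)$ is the set of points $u$ such that $v\mapsto u\cdot v$ is a bijection $V\to\mathbb F_p$.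

For the cubic of Section 1, $\mathcal B$ consists of the six points of the conic. Put
$$P_k(X,Y,Z)=\sum_{v\in V}\big(v\cdot(X,Y,Z)\big)^k\in R_k\qquad(k\ge1).\tag{2}$$
For $u\in\mathcal B$ and $1\le k\le p-2$ we have $P_k(u)=\sum_tt^k=0$. For the cubic, $P_1=0$ and $P_2=-(Y^2+2XZ)$: the power sums find the conic by themselves.

**Lemma 3.** Let $W$ be a line of $PG(2,p)$ containing a point of $\mathcal B$. Then $P_k|_W\not\equiv0$ for some $1\le k\le\frac{p-1}2$. Hence every line contains at most $\frac{p-1}2$ points of $\mathcal B$.

*Proof.* Let $W=\langle u_0,u'\rangle$ with $u_0\in\mathcal B$. The map $v\mapsto(u_0\cdot v,u'\cdot v)$ is injective on $V$; let $D$ be the image. It has $p$ points and is not on an affine line, since otherwise $V$ would lie in an affine plane. Now $P_k(Xu_0+Yu')$ is the form $Q_k$ of $D$, and the points of $\mathcal B\cap W$ are the functionals bijective on $D$. Apply Lemma 2. $\square$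

For $u\ne0$ put $N_u(j)=|\{x\in A:u\cdot x=j\}|$. By Lemma 1, $N_u(j)=p$ for all $j$ whenever $u\notin\mathcal B$.

In the plane we were done at this point: $V$ has few bijective functionals, $A$ has few, and together they must cover everything. In space this stops. Being balanced ($N_u\equiv p$) costs the $p^2$-set $A$ nothing, so we should instead look at how much *imbalance* $A$ must have. With $\widehat{1_A}(w)=\sum_{x\in A}\zeta^{w\cdot x}$, Parseval gives
$$\sum_{w\ne0}|\widehat{1_A}(w)|^2=p^3\cdot p^2-p^4=p^4(p-1).$$
This imbalance must live on the multiples of points of $\mathcal B$. But a single point has $p-1$ nonzero multiples, each contributing at most $|A|^2=p^4$. So one point can carry everything, and it does when $A$ is a plane. No upper bound for $|\mathcal B|$ helps, unless it makes $\mathcal B$ empty. What is missing is a reason why, when $A$ is not a plane, the imbalance must be spread over *many* points of $\mathcal B$.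

## 5. Linear relations between points of $\mathcal B$

The imbalances at different $u$ are not independent: together they must add up to the indicator function of $A$, and modulo $p$ this becomes a linear relation among points of $\mathcal B$.

**Definition (relation).** A *relation of degree $K\ge0$* on a finite set of points of $PG(2,p)$ is a not identically zero weight function $\varepsilon$ with values in $\mathbb F_p$ such that
$$\sum_u\varepsilon(u)q(u)=0\qquad\text{for all }q\in R_K.\tag{3}$$
Its *support* is $\Gamma=\{u:\varepsilon(u)\ne0\}$.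

A relation of degree $1$ is a linear dependency between the representing vectors. Any $K+2$ points of a line have a relation of degree $K$, because forms of degree $K$ restricted to the line make up a space of dimension $K+1$. The six points of the conic of Section 1 have a relation of degree $2$: $\dim R_2=6$, but one nonzero form in $R_2$ vanishes at all six, so the evaluation map $R_2\to\mathbb F_5^6$ has rank at most $5$.

We shall need two facts. They concern only $V$, and are proved in Sections 7–9 without reference to $A$.

**Proposition 4.** Let $\Gamma\subset\mathcal B$ be the support of a relation of degree $K=p-1-n$ on $\mathcal B$, with $1\le n\le\frac{p-1}2$, and let $s$ be the least degree of a curve containing $\Gamma$. If $2s\le K+3$, then $3s\ge p+5-2n$. In all cases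
$$|\Gamma|\ge\frac{(p+5-2n)(2p+1-n)}9.\tag{4}$$

**Proposition 5.** (a) $\mathcal B$ has no relation of degree $\ge p-2$. (b) If $p\ge7$, $\mathcal B$ has no relation of degree $p-3$.

The conic shows that (b) needs $p\ge7$: there $p=5$, and $\mathcal B$ has a relation of degree $2=p-3$. It also shows equality in (4): with $p=5$, $n=2$ the bound is $6\cdot9/9=6$.

## 6. Theorem 2 from the two propositions

**Step 1: every plane meets $A$ in $0$ mod $p$ points.** This makes the imbalances divisible by $p$, so that we may divide and *then* reduce mod $p$.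

**Lemma 6.** $p\mid N_u(j)$ for all $u\ne0$ and all $j$.

*Proof.* Let $P^A_n=\sum_{x\in A}(x\cdot(X,Y,Z))^n$, and suppose $P_n^A\not\equiv0$ for some $1\le n\le p-1$. Its degree is less than $p$, so it is not the zero function on $\mathbb F_p^3$. Since $P_n^A(u)=\sum_jN_u(j)j^n$, it vanishes at $0$ and at all nonzero $u\notin\mathcal B$. Take any $q\in R_{2(p-1)-n}$. The product $P^A_nq$ has degree $2(p-1)<3(p-1)$, so each of its monomials has some exponent less than $p-1$, and summing over that variable gives $0$. Hence $\sum_{u\in\mathbb F_p^3}P_n^A(u)q(u)=0$. The product is homogeneous of degree $2(p-1)$, so it is constant on each $\{\lambda u:\lambda\ne0\}$. Therefore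
$$(p-1)\sum_{u\in\mathcal B}P_n^A(u)q(u)=0 .$$
So the weights $P_n^A(u)$, which are not all zero on $\mathcal B$, form a relation on $\mathcal B$ of degree $2(p-1)-n\ge p-1$. This contradicts Proposition 5(a). Hence $\sum_jN_u(j)j^k\equiv0\pmod p$ for $1\le k\le p-1$, and also for $k=0$, where the sum is $p^2$. The Vandermonde matrix $(j^k)$ is invertible mod $p$, so $N_u(j)\equiv0$. $\square$

**Step 2: Fourier expansion and Parseval.** The purpose is to write $A$ through integer functions $e_u$ and to fix their total size. Write $N_u=pc_u$ and $e_u=c_u-1$. Then $c_u(j)\in\mathbb Z_{\ge0}$, $\sum_jc_u(j)=p$, $e_u\ge-1$, $\sum_je_u(j)=0$. Let $\mathcal S\subset PG(2,p)$ be the set of $u$ with $e_u\not\equiv0$ (as an integer-valued function). By Lemma 1, $\mathcal S\subset\mathcal B$.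

In the inversion formula $1_A(x)=p^{-3}\sum_w\widehat{1_A}(w)\zeta^{-w\cdot x}$, the term $w=0$ gives $p^{-1}$. The nonzero multiples of $u$ give $p^{-3}$ times
$$\sum_{\lambda\ne0}\sum_jN_u(j)\zeta^{\lambda(j-u\cdot x)}=pN_u(u\cdot x)-p^2=p^2e_u(u\cdot x).$$
Hence
$$p\,1_A(x)=1+\sum_{u\in\mathcal S}e_u(u\cdot x)\qquad(x\in\mathbb F_p^3).\tag{5}$$
For $u\ne u'$ in $\mathcal S$ the map $x\mapsto(u\cdot x,u'\cdot x)$ is $p$-to-one onto $\mathbb F_p^2$, so $\sum_xe_u(u\cdot x)e_{u'}(u'\cdot x)=p\sum_je_u(j)\sum_je_{u'}(j)=0$. Now sum $(p1_A-1)^2$ over all $x$. Directly the sum is $p^2(p-1)^2+(p^3-p^2)=p^3(p-1)$; by (5) it is $p^2\sum_u\sum_je_u(j)^2$. So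
$$\sum_{u\in\mathcal S}\sum_je_u(j)^2=p(p-1).\tag{6}$$

From now on suppose, for a contradiction, that $A$ is not a $2$-dimensional subspace. By (5), $\mathcal S\ne\emptyset$, since $p1_A$ is never equal to $1$. Let $E_u\in\mathbb F_p[T]$ be the polynomial of degree $\le p-1$ that represents $e_u$ mod $p$. As $\sum_je_u(j)=0$, (1) gives $\deg E_u\le p-2$.

**Step 3: $\deg E_u\ge1$ for all $u\in\mathcal S$.** Here we use that $A$ is not a plane. Suppose $E_u$ is constant. Then $e_u(j)=r+pm_j$ with a fixed $r$, $-1\le r\le p-2$. Since $e_u\ge-1$, $pm_j\ge-1-r\ge-(p-1)$, so $m_j\ge0$. Since $\sum_je_u(j)=0$, $\sum_jm_j=-r$, so $r\le0$. If $r=0$, all $m_j=0$ and $e_u=0$, against $u\in\mathcal S$. If $r=-1$, exactly one $m_{j_0}$ is $1$, so $c_u(j_0)=p$ and $N_u(j_0)=p^2$: $A$ is the plane $u\cdot x=j_0$. As $0\in A$, it is a $2$-dimensional subspace, a contradiction.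

**Step 4: the price of one point.** The next lemma says that a polynomial $E_u$ of small degree makes $\sum e_u^2$ large, and that the degree cannot be too small.

**Lemma 7.** Let $c:\mathbb F_p\to\mathbb Z_{\ge0}$ with $\sum_jc(j)=p$, let $e=c-1$, and suppose that the polynomial $E$ of degree $\le p-1$ representing $e$ mod $p$ has degree $\kappa$ with $1\le\kappa\le p-2$. Then $\kappa\ge\frac{p-1}2$ and $\sum_je(j)^2\ge2(p-1-\kappa)$.

*Proof.* Put $n'=p-1-\kappa\in[1,p-2]$. For $1\le i\le n'$ we have $\sum_jj^i=0$ and $\deg(T^iE)\le p-1$. So by (1), in $\mathbb F_p$,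
$$\sum_jc(j)j^i=\sum_jE(j)j^i=-[T^{p-1-i}]E .$$
This is $0$ for $i<n'$ and nonzero for $i=n'$. These are the power sums of the $p$ roots, with multiplicity, of $\prod_j(T-j)^{c(j)}$. Newton's identities express $i$ times the $i$-th elementary symmetric function through the power sums up to $i$, and $i\le n'<p$ is invertible. So the first $n'-1$ elementary symmetric functions vanish and the $n'$-th does not:
$$\prod_j(T-j)^{c(j)}=T^p+g(T),\qquad\deg g=p-n'=\kappa+1,\quad 2\le\kappa+1\le p-1 .$$
Let $\sigma$ be the number of $j$ with $c(j)>0$. Each such $j$ satisfies $j^p=j$, so it is a root of $T+g(T)$, which has degree $\kappa+1$. Hence $\sigma\le\kappa+1$. Also $\prod_{c(j)>0}(T-j)^{c(j)-1}$ divides the derivative $(T^p+g)'=g'$, which is nonzero of degree $\kappa$. Hence $p-\sigma\le\kappa$. Together $p\le2\kappa+1$.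

Finally, $e=-1$ at $p-\sigma\ge p-\kappa-1=n'$ places. As $\sum e=0$ and $e$ is integer valued, $\sum e^2\ge\sum|e|\ge2n'$. $\square$

Example: let $c(j)$ be the number of square roots of $j$ in $\mathbb F_p$. Then $e$ is the quadratic character, $E=T^{(p-1)/2}$, $\kappa=\frac{p-1}2$, and $\sum e^2=p-1=2(p-1-\kappa)$. Both bounds are attained.

**Step 5: the relation.** Reduce (5) mod $p$: $1+\sum_{u\in\mathcal S}E_u(u\cdot x)=0$ for all $x\in\mathbb F_p^3$. The left side is a polynomial in $x_1,x_2,x_3$ of degree $\le p-2$, so it vanishes identically. Write $E_u=\sum_k\varepsilon_{u,k}T^k$. The part of degree $k$, $1\le k\le p-2$, is $\sum_u\varepsilon_{u,k}(u\cdot x)^k=0$. Its coefficient at a monomial is a multinomial coefficient, nonzero mod $p$, times the sum of $\varepsilon_{u,k}$ times that monomial evaluated at $u$. So $\sum_u\varepsilon_{u,k}q(u)=0$ for all $q\in R_k$.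

Let $K=\max_{u\in\mathcal S}\deg E_u$ and $\Gamma=\{u\in\mathcal S:\deg E_u=K\}$. Then $1\le K\le p-2$, and $\Gamma$ is the support of the relation $u\mapsto\varepsilon_{u,K}$ of degree $K$ on $\mathcal B$. Put $n=p-1-K$. By Lemma 7, $1\le n\le\frac{p-1}2$ and each $u\in\Gamma$ contributes at least $2n$ to (6). Hence
$$2n|\Gamma|\le p(p-1).\tag{7}$$

**Step 6: the contradiction.** By (4) and (7),
$$\psi(n):=2n(p+5-2n)(2p+1-n)\le18n|\Gamma|\le9p(p-1).\tag{8}$$
By Proposition 5, $n\ge2$, and $n\ge3$ if $p\ge7$. We compute
$$\psi\!\left(\tfrac{p-1}2\right)=(p-1)\cdot6\cdot\tfrac{3p+3}2=9(p-1)(p+1)>9p(p-1),\qquad\psi(3)=12(p-1)^2>9p(p-1),$$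
the last because $12(p-1)>9p$ for $p>4$. If $p=5$, then $n=2=\frac{p-1}2$ and (8) fails: at least six points are needed, each costs at least $4$, and the budget in (6) is $20$. If $p\ge7$, then $3\le n\le\frac{p-1}2$. The cubic $\psi$ has positive leading coefficient and roots $0<\frac{p+5}2<2p+1$, so on $[0,\frac{p+5}2]$ it first increases and then decreases. Hence $\psi(n)\ge\min\big(\psi(3),\psi(\frac{p-1}2)\big)>9p(p-1)$, contradicting (8). This proves Theorem 2, granted Propositions 4 and 5.

Proposition 5 cannot be dropped from this argument. For $n=1$ the left side of (8) is $4p(p+3)$, which is less than $9p(p-1)$ for all $p\ge5$. For $n=2$ it is $8p^2+4p-4$, and (8) reads $p^2-13p+4\ge0$, true for all $p\ge13$.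

## 7. Hilbert functions: the support of a relation is large

We now bound $|\Gamma|$ from below for a relation of degree $K$. If points are dependent with respect to forms of degree $K$, either there are many of them, or they lie on a curve of low degree.

**Lemma 8.** Let $k$ be a field and $0\ne U\subset k[x,y]_i$ a subspace of the forms of degree $i$. Then $\dim(xU+yU)\ge\dim U+1$, with equality only if $U=G\cdot k[x,y]_{i-\deg G}$ for some form $G$.

*Proof.* Let $E$ be the set of $x$-exponents of leading monomials of elements of $U$, ordering monomials by their $x$-exponent; $|E|=\dim U$. The exponents $E$ (from $yU$) and $E+1$ (from $xU$) occur in $xU+yU$, and $|E\cup(E+1)|\ge|E|+1$. This is the inequality.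

Suppose equality holds. Dividing by the greatest common divisor of the elements of $U$ preserves equality, so assume $\gcd(U)=1$; we show $U=k[x,y]_i$ by induction on $\dim U$. If $\dim U=1$, the generator is the gcd, so $i=0$ and $U=k$. Let $\dim U\ge2$ and $U'=\{r:xr,yr\in U\}$. An element of $xU\cap yU$ has the form $xa=yb$ with $a,b\in U$, so $a=yr$, $b=xr$ with $r\in U'$. Hence $xU\cap yU=xyU'$, and equality gives $\dim U'=2\dim U-(\dim U+1)=\dim U-1\ge1$. Now $xU'+yU'\subset U$ has dimension at least $\dim U'+1=\dim U$. So $U=xU'+yU'$, and equality holds for $U'$. Also $\gcd(U')$ divides $\gcd(U)=1$. By induction $U'=k[x,y]_{i-1}$, so $U=k[x,y]_i$. $\square$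

**Lemma 9.** Let $\Gamma$ be the support of a relation of degree $K$, and let $s$ be the least degree of a curve containing $\Gamma$.

1. If $2s\le K+3$, then $|\Gamma|\ge s(K+3-s)$. If $2s>K+3$, then $|\Gamma|\ge(K+3)^2/4$.
2. If $2s\le K+2$, there is a form $C$ of degree $s$ over $\mathbb F_p$ such that every form over $\mathbb F_p$ of degree $j\le K+2-s$ vanishing on $\Gamma$ lies in $C\cdot R_{j-s}$ (so it is $0$ if $j<s$).

The proof uses the Hilbert function. Let $k=\overline{\mathbb F}_p$, $S=k[X,Y,Z]$, and let $I_j\subset S_j$ be the space of forms of degree $j$ vanishing on $\Gamma$. Put $h(j)=\dim S_j-\dim I_j$, the rank of the evaluation map $S_j\to k^\Gamma$, and $\Delta h(j)=h(j)-h(j-1)$, with $h(-1)=0$. Each $I_j$ is given by linear equations over $\mathbb F_p$, so it has a basis over $\mathbb F_p$ and $s$ is the same over $k$ as over $\mathbb F_p$. By linearity, (3) holds for all $q\in S_K$. Also $s\ge1$, as $\Gamma\ne\emptyset$.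

*Example.* For six points on an irreducible conic, $h=1,3,5,6,6,\dots$. Indeed a second conic would meet the first in at most $4$ points, so $\dim I_2=1$. Moreover a cubic made of three lines can pass through five of the points and miss the sixth, no three points being collinear. So $\Delta h=1,2,2,1,0,\dots$: up, flat at height $s=2$, then down. With $K=2$, part 1 of the lemma reads $|\Gamma|\ge2\cdot3=6$.

*Proof of Lemma 9.*

**Step 1: reduction to binary forms.** We want to apply Lemma 8. Let $z$ be a linear form that vanishes at no point of $\Gamma$, completed to a basis $x,y,z$ of $S_1$, and let $\bar I_j\subset k[x,y]_j$ be the restriction of $I_j$ to $z=0$. If $zf\in I_j$ then $f\in I_{j-1}$, so the kernel of $I_j\to\bar I_j$ is $zI_{j-1}$. Hence $\dim\bar I_j=\dim I_j-\dim I_{j-1}$ and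
$$\Delta h(j)=j+1-\dim\bar I_j.\tag{9}$$
The left side does not depend on $z$, so we may re-choose $z$ later.

**Step 2: the shape of $\Delta h$.** For $j<s$ we have $I_j=0$, so $\Delta h(j)=j+1$ for $0\le j<s$. Next $\bar I_s\cong I_s\ne0$, so $\Delta h(s)\le s=\Delta h(s-1)$. For $j\ge s$, $\bar I_j\ne0$ and $\bar I_{j+1}\supset x\bar I_j+y\bar I_j$, so Lemma 8 and (9) give $\Delta h(j+1)\le\Delta h(j)$. In particular $\Delta h\le s$ everywhere. This step did not use the relation; it holds for every finite nonempty set of points. Moreover $h(j)=|\Gamma|$ for large $j$: for $u\in\Gamma$, multiply $|\Gamma|-1$ linear forms, each killing one other point but not $u$, and a power of a linear form nonzero at $u$.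

**Step 3: the relation gives $\Delta h(K+1)\ge1$.** Suppose $\Delta h(K+1)\le0$. Since $\Delta h(j)=j+1\ge1$ for $0\le j<s$, $K+1\ge s$. By monotonicity and $\Delta h\ge0$ (multiplication by $z$ shows that $h$ does not decrease), $\Delta h=0$ from $K+1$ on, so $h(K)=|\Gamma|$. Then $S_K\to k^\Gamma$ is surjective, which contradicts the relation.

**Step 4: a flat step forces a curve.** *Claim: if $s\le i\le K$ and $\Delta h(i)=\Delta h(i+1)=r\ge1$, then $\Gamma$ lies on a curve of degree $r$, so $r\ge s$.*

By (9), $\dim\bar I_{i+1}=\dim\bar I_i+1$. So $\bar I_{i+1}=x\bar I_i+y\bar I_i$, and equality holds in Lemma 8: $\bar I_i=G\cdot k[x,y]_{i-\deg G}$. Comparing with (9), $\deg G=r$. Then $\bar I_{i+1}=G\cdot k[x,y]_{i+1-r}$.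

Let $D$ be the gcd of $I_{i+1}$, and $I_{i+1}=D\cdot M$ with $\gcd(M)=1$. The common zeros of $M$ in the projective plane are finite in number. Otherwise infinitely many of them would lie on one irreducible factor $\pi$ of a nonzero element of $M$, and by Bézout every element of $M$ would be divisible by $\pi$. We choose $z$ so that the line $z=0$ avoids these points as well as $\Gamma$; this is possible because $k$ is infinite. Then the restriction of $M$ to $z=0$ has gcd $1$, because a common linear factor would give a common zero on the line. So the gcd of $\bar I_{i+1}$ is $D|_{z=0}$; it is also $G$. Hence $\deg D=r$. Elements of $I_i$ are divisible by $D$ too: if $q\in I_i$, then $D$ divides $xq$ and $yq$, hence their gcd $q$.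

Let $\Gamma''=\Gamma\setminus\{D=0\}$, and suppose $\Gamma''\ne\emptyset$. For $j=i,i+1$ a form $Dm$ of degree $j$ vanishes on $\Gamma$ iff $m$ vanishes on $\Gamma''$. So $I_j=D\cdot(I_{\Gamma''})_{j-r}$ and
$$h(j)=\dim S_j-\dim S_{j-r}+h_{\Gamma''}(j-r).$$
Here $i-r\ge0$, since $r\le s\le i$. Subtracting the two cases, $\Delta h(i+1)=(i+2)-(i+2-r)+\Delta h_{\Gamma''}(i+1-r)$. As $\Delta h(i+1)=r$, $\Delta h_{\Gamma''}(i+1-r)=0$. By Step 2 applied to $\Gamma''$, $\Delta h_{\Gamma''}$ stays $0$ from there on. So evaluation $S_j\to k^{\Gamma''}$ is surjective for every $j\ge i-r$, in particular for $j=K-r$. But for all $q\in S_{K-r}$,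
$$\sum_{u\in\Gamma''}\varepsilon(u)D(u)q(u)=\sum_{u\in\Gamma}\varepsilon(u)(Dq)(u)=0 ,$$
so $\varepsilon(u)D(u)=0$ on $\Gamma''$. This is impossible, since neither factor vanishes there. So $\Gamma''=\emptyset$, and $\Gamma$ lies on $D=0$. This proves the claim.

**Step 5: $\Delta h$ descends no faster than forced.** We show
$$\Delta h(j)\ge\min(s,K+2-j)\qquad(s-1\le j\le K+1)\tag{10}$$
by downward induction on $j$. For $j=K+1$ this is Step 3. Let $j\le K$; if $\Delta h(j)\ge s$ we are done. Otherwise $j\ge s$, because $\Delta h(s-1)=s$. By induction $\Delta h(j+1)\ge1$. Equality $\Delta h(j)=\Delta h(j+1)$ would give $\Delta h(j)\ge s$ by the claim. So $\Delta h(j)\ge\Delta h(j+1)+1\ge\min(s,K+1-j)+1\ge\min(s,K+2-j)$.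

**Step 6: part 1.** We have $|\Gamma|\ge h(m)=\sum_{j=0}^m\Delta h(j)$ for every $m$. Let $2s\le K+3$. The values $j<s$ contribute $\frac{s(s+1)}2$. The $K+3-2s$ values $s\le j\le K+2-s$ contribute at least $s$ each. The values $K+3-s\le j\le K+1$ contribute at least $s-1,\dots,1$. So
$$|\Gamma|\ge\tfrac{s(s+1)}2+s(K+3-2s)+\tfrac{s(s-1)}2=s(K+3-s).$$
Now let $2s>q:=K+3$. If $s\le K+2$, then for $s\le j\le K+1$ the minimum in (10) is $K+2-j$, and
$$|\Gamma|\ge\tfrac{s(s+1)}2+\tfrac{(q-s)(q-s-1)}2=\tfrac{s^2+(q-s)^2+2s-q}2\ge\tfrac{q^2}4 .$$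
If $s\ge q$, then $|\Gamma|\ge h(s-1)=\frac{s(s+1)}2\ge\frac{q^2}4$.

**Step 7: part 2.** Let $2s\le K+2$. By (10) and $\Delta h\le s$, $\Delta h(j)=s$ for $s-1\le j\le K+2-s$. In particular $\Delta h(s)=s$, so by (9) $\dim I_s=\dim\bar I_s=1$ and $I_s=\langle C\rangle$ with $C$ over $\mathbb F_p$. For $s\le j\le K+2-s$,
$$h(j)=\tfrac{s(s+1)}2+s(j-s+1)=\dim S_j-\dim S_{j-s},$$
so $\dim I_j=\dim S_{j-s}$ and $I_j=C\,S_{j-s}$. For $j<s$, $I_j=0$. If a form over $\mathbb F_p$ is divisible by $C$ over $k$, the quotient is unique, hence fixed by Frobenius, and so has coefficients in $\mathbb F_p$. $\square$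

## 8. Points on curves, and the proof of Proposition 4

Lemma 9 is weak when $s$ is small, so we need the opposite bound: a curve of small degree has few points. The bound needed is a case of the Stöhr–Voloch bound.

**Lemma 10.** Let $\Gamma\subset PG(2,p)$ lie on a curve of degree $s<p$ over $\mathbb F_p$, and suppose every line contains at most $\frac{p-1}2$ points of $\Gamma$. Then $|\Gamma|\le\frac{s(s+p-1)}2$.

*Proof.* **Step 1: irreducible factors.** It suffices to show that each $\mathbb F_p$-irreducible factor $F$, of degree $e$, carries at most $e(e+p-1)/2$ points of $\Gamma$, because $\sum e_i(e_i+p-1)\le s(s+p-1)$ when $\sum e_i\le s$. If $e=1$, there are at most $\frac{p-1}2\le\frac p2$ points. If $F$ is not absolutely irreducible, it is, up to a scalar, the product of the $r\ge2$ distinct Frobenius conjugates of one factor, each of degree $e/r$. An $\mathbb F_p$-point on one conjugate lies on all, so by Bézout there are at most $(e/r)^2\le e^2/4$ points.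

Let $F$ be absolutely irreducible, $2\le e<p$, with $N$ points over $\mathbb F_p$.

**Step 2: a curve that meets $F$ doubly at every $\mathbb F_p$-point.** Put $\Phi=X^pF_X+Y^pF_Y+Z^pF_Z$, of degree $e+p-1$ if it is not zero. At an $\mathbb F_p$-point $P$ of $F$, $p$-th powers of the coordinates are the coordinates. So Euler's formula gives $\Phi(P)=eF(P)=0$. As $X^p$, $Y^p$, $Z^p$ have zero derivatives, $\partial_X\Phi(P)$ is the value at $P$ of $XF_{XX}+YF_{XY}+ZF_{XZ}=(e-1)F_X$, and similarly for $Y$, $Z$. So $\nabla\Phi(P)=(e-1)\nabla F(P)$. If $P$ is singular on $F$, the intersection multiplicity of $F$ and $\Phi$ at $P$ is at least $2$. If $P$ is smooth on $F$, then $\Phi$ is singular at $P$ or tangent to $F$, and the multiplicity is again at least $2$. If $F\nmid\Phi$, Bézout gives $2N\le e(e+p-1)$.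

**Step 3: $F\mid\Phi$ is impossible.** Suppose $F\mid\Phi$. Let $k=\overline{\mathbb F}_p$, let $\mathcal K$ be the function field over $k$ of the curve $F=0$, and $f(x,y)=F(x,y,1)$, which is irreducible of degree $e$. If $f_x$ and $f_y$ both vanished on the curve, they would be divisible by $f$, hence zero by degree. Then $f$ would be a polynomial in $x^p,y^p$, impossible as $0<e<p$. The situation is symmetric in $x,y$, so let $f_y\ne0$ in $\mathcal K$. The function $x$ is not constant, since $f$ is irreducible of degree $\ge2$. So $\mathcal K$ is a finite separable extension of $k(x)$, and the derivation $'=d/dx$ extends to $\mathcal K$ with $y'=-f_x/f_y$.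

Its kernel is $\mathcal K^p$. Indeed $\mathcal K$ is both separable and purely inseparable over $\mathcal K^p(x)\supset k(x)$, so $\mathcal K=\mathcal K^p(x)$. Since $x'=1$, $x\notin\mathcal K^p$, so $x$ has degree $p$ over $\mathcal K^p$ and $\mathcal K=\bigoplus_{i<p}\mathcal K^px^i$. The derivative of $\sum a_ix^i$ with $a_i\in\mathcal K^p$ is $\sum ia_ix^{i-1}$, which vanishes only if $a_1=\dots=a_{p-1}=0$.

By Euler's formula $F_Z(x,y,1)=-xf_x-yf_y$ on the curve, so $F\mid\Phi$ says $(x^p-x)f_x+(y^p-y)f_y=0$ in $\mathcal K$, i.e.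
$$y^p-y=(x^p-x)y'.$$
Differentiating, $-y'=-y'+(x^p-x)y''$, so $y''=0$. Then $(y')'=0$ and $(y-xy')'=-xy''=0$, so $y'=\beta^p$ and $y-xy'=\alpha^p$ with $\alpha,\beta\in\mathcal K$; that is, $y=\alpha^p+x\beta^p$. Choose an affine point $P_0$ of the curve with $f_y(P_0)\ne0$ where $\alpha,\beta$ are regular; all but finitely many points qualify. Then
$$y-\alpha(P_0)^p-\beta(P_0)^px=(\alpha-\alpha(P_0))^p+x(\beta-\beta(P_0))^p$$
vanishes on the curve at the smooth point $P_0$ to order $\ge p>e$, or identically. The left side is the equation of a line. If $F$ is not that line, Bézout bounds the order by $e$. So $F$ is a line, contradicting $e\ge2$. $\square$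

**Proof of Proposition 4.** We play the two bounds against each other. Let $2s\le K+3=p+2-n$. Then $s\le\frac{p+1}2<p$. By Lemma 3 every line has at most $\frac{p-1}2$ points of $\Gamma\subset\mathcal B$, so Lemmas 9 and 10 give
$$s(K+3-s)\le|\Gamma|\le\tfrac{s(s+p-1)}2 ,$$
and hence $3s\ge2K+7-p=p+5-2n$. Put $s_0=\frac{p+5-2n}3$, so $s_0\le s\le\frac{K+3}2$. As $\sigma\mapsto\sigma(K+3-\sigma)$ increases on $\sigma\le\frac{K+3}2$,
$$|\Gamma|\ge s_0(K+3-s_0)=\frac{p+5-2n}3\cdot\frac{2p+1-n}3 ,$$
which is (4). If $2s>K+3$, then $|\Gamma|\ge(K+3)^2/4\ge s_0(K+3-s_0)$ again. $\square$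

## 9. No relations of degree $p-2$ or $p-3$

It remains to prove Proposition 5. Here the points of $\mathcal B$ are not treated as an arbitrary set: we use that the low power sums $P_k$ of $V$ vanish on $\mathcal B$, and confront them with the curve $C$ of Lemma 9(2).

**Coordinates at a point of $\mathcal B$.** If $\mathcal B\ne\emptyset$, let $a$ be the least $k\ge1$ with $P_k\not\equiv0$; by Lemma 3, $a\le\frac{p-1}2$. For $u_0\in\mathcal B$ write $V=\{v(t)\}$ with $t=u_0\cdot v(t)$. The functions $c+u\cdot v(t)$ form a space of dimension $4$, since $V$ is in no affine plane, and it contains $1$ and $t$. Represent its elements by polynomials of degree $\le p-1$. The degrees that occur are $0,1,d',d$ with $2\le d'<d\le p-1$. Dropping constants, choose $u_1,u_2$ such that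
$$g(t)=u_1\cdot v(t)\ \text{has degree }d',\qquad f(t)=u_2\cdot v(t)\ \text{has degree }d .$$
The degrees $1,d',d$ are distinct, so $u_0,u_1,u_2$ is a basis. In the coordinates $Xu_0+Yu_2+Zu_1$, $P_k=\sum_t(Xt+Yf+Zg)^k$. So for $i+j+l=k$, $1\le k\le p-1$,
$$\text{the coefficient of }X^iY^jZ^l\text{ in }P_k\text{ is }\tfrac{k!}{i!j!l!}\sum_tt^if^jg^l,\qquad\tfrac{k!}{i!j!l!}\not\equiv0 .\tag{11}$$
By (1), if $i+jd+ld'=p-1$ with $1\le i+j+l\le p-1$, then $P_{i+j+l}\not\equiv0$. Also by (1), the coefficients of $X^{k-1}Y$ and $X^{k-1}Z$ are $-k[t^{p-k}]f$ and $-k[t^{p-k}]g$.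

In the cubic example with $u_0=(1,0,0)$: $g=t^2$, $f=t^3$, $a=2$, and $P_2=-(Z^2+2XY)$ in these coordinates.

**Proof of Proposition 5.**

**Step 1: set-up.** If $\varepsilon$ is a relation of degree $K'>K$ and $\ell$ is a linear form nonzero at some support point, then $\varepsilon\,\ell^{K'-K}$ is a relation of degree $K$. So for (a) we need only exclude degree $p-2$. Suppose $\mathcal B$ has a relation of degree $K\in\{p-2,p-3\}$, with support $\Gamma$, and let $s$ be the least degree of a curve containing $\Gamma$. Since $a\le p-2$, $P_a$ vanishes on $\Gamma$. So $s\le a\le\frac{p-1}2$ and $2s\le p-1\le K+2$. Lemma 9(2) gives the form $C$ of degree $s$. Proposition 4 with $n=1$ or $n=2$ gives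
$$3s\ge p+3\ \ (K=p-2),\qquad3s\ge p+1\ \ (K=p-3).$$
So $s\ge2$ and $K+2-s\le p-2$. Therefore $P_k$ vanishes on $\Gamma$, and $P_k\in C\cdot R_{k-s}$, for all $1\le k\le K+2-s$. Since $a\le\frac{p-1}2\le K+2-s$, this includes $k=a$; write $P_a=CQ$.

**Step 2: some $u_0\in\Gamma$ has $\nabla P_a(u_0)\ne0$.** We want a point at which first-order terms carry information. Otherwise the partial derivatives of $P_a$, of degree $a-1\le K+2-s$, vanish on $\Gamma$, so $C$ divides them all. By minimality of $s$, $C$ is squarefree. Let $\pi$ be an irreducible factor of $C$ and $P_a=\pi^mT$ with $\pi\nmid T$, $m\ge1$. If $m=1$, then $\pi$ divides $\partial_iP_a=(\partial_i\pi)T+\pi\,\partial_iT$, so $\pi\mid\partial_i\pi$, so $\partial_i\pi=0$ for every $i$. This is impossible by Euler's formula, as $0<\deg\pi<p$. So $m\ge2$ for every $\pi$. Hence $C^2\mid P_a$ and $2s\le a\le\frac{p-1}2$, contradicting $3s\ge p+1$.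

**Step 3: the degrees $d$ and $d'$.** Fix $u_0$ from Step 2 and the coordinates above, in which $u_0=(1,0,0)$. Since $P_k\equiv0$ for $k<a$, $[t^{p-k}]f=[t^{p-k}]g=0$ for $1\le k<a$, so $d,d'\le p-a$. The $X$-derivative of $P_a$ at $u_0$ is $aP_a(u_0)=0$, so $\nabla P_a(u_0)\ne0$ means $([t^{p-a}]f,[t^{p-a}]g)\ne(0,0)$. As $d>d'$,
$$d=p-a .$$

As $C(u_0)=0$, $\nabla P_a(u_0)=Q(u_0)\nabla C(u_0)$, so $\nabla C(u_0)\ne0$. Hence
$$C=X^{s-1}(\alpha Y+\beta Z)+(\text{terms of degree}\ge2\text{ in }Y,Z),\qquad(\alpha,\beta)\ne(0,0).$$
For $1\le k\le K+2-s$, $P_k$ is a multiple of $C$, so its terms linear in $Y,Z$ are a scalar times $X^{k-1}(\alpha Y+\beta Z)$. So $([t^{p-k}]f,[t^{p-k}]g)$ is a multiple of $(\alpha,\beta)$, and $\beta f-\alpha g$ has no term $t^{p-k}$ for these $k$. This polynomial has degree $d$ or $d'$, so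
$$d'\le\deg(\beta f-\alpha g)\le p-3-K+s=\begin{cases}s-1&(K=p-2)\\ s&(K=p-3).\end{cases}\tag{12}$$

In the other direction, suppose $d'\le a-1$. For the monomial $X^{a-1-d'}YZ$ we have $(a-1-d')+d+d'=p-1$, so $P_{a+1-d'}\not\equiv0$ with $2\le a+1-d'<a$, contradicting the choice of $a$. So $d'\ge a\ge s$.

**Step 4: conclusion of (a).** For $K=p-2$, $d'\ge s$ contradicts (12).

**Step 5: for $K=p-3$ the numbers are determined.** Now let $K=p-3$ and $p\ge7$. By (12) and $d'\ge a\ge s$ we get $d'=a=s$ and $d=p-s$. Since $2s\le p-1$, the monomial $X^{p-1-2s}Z^2$ shows $P_{p+1-2s}\not\equiv0$, so $p+1-2s\ge a=s$. With $3s\ge p+1$ this gives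
$$p=3s-1,\qquad d=2s-1,\qquad d'=s,\qquad p-1=3s-2 .$$
Since $p$ is odd, $s$ is even; since $p\ge7$, $s\ge4$.

**Step 6: $V$ is determined up to affine equivalence.** By (11) and $P_k\equiv0$ for $1\le k<s$,
$$\sum_tt^if^jg^l=0\qquad(1\le i+j+l\le s-1).\tag{13}$$
We simplify $f$ and $g$ by two kinds of changes. We may scale $u_1$ and $u_2$, add multiples of $u_0$ to $u_1$, and add multiples of $u_0,u_1$ to $u_2$; the condition $P_k\equiv0$ does not involve $u_1,u_2$. We may also translate $V$ to $V+c$ (then perhaps $0\notin V$, which is not used here). This does not change $\mathcal B$, and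
$$P_k(V+c)=\sum_{i=0}^k\binom ki\big(c\cdot(X,Y,Z)\big)^{k-i}P_i(V),\qquad P_0=p=0 ,$$
so the condition persists. Translation replaces $g(t)$ by $g(t-\tau)+\text{const}$ and $f(t)$ by $f(t-\tau)+\text{const}$, with $\tau=u_0\cdot c$ and arbitrary constants. So (13) persists under all these changes. Make $f,g$ monic and, as $p\nmid s$, shift $t$ so that $[t^{s-1}]g=0$. All sums below have degree $\le5s-5\le6s-5=2p-3$, so (1) applies.

*The polynomial $g$.* From $\sum_tt^ig^3=0$ for $0\le i\le s-4$, the coefficients of $t^{3s-2},\dots,t^{2s+2}$ in $g^3$ vanish. If $g=t^s+\eta t^m+(\text{lower terms})$ with $\eta\ne0$ and $2\le m\le s-2$, the second-highest term of $g^3$ is $3\eta t^{2s+m}$, and $2s+2\le2s+m\le3s-2$, a contradiction. So $g-t^s$ is affine; changing $u_1$ by a multiple of $u_0$ and translating with $u_0\cdot c=0$, we get $g=t^s$.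

*The polynomial $f$, upper part.* From $\sum_tt^ifg=0$ for $0\le i\le s-3$ and $g=t^s$, $[t^m]f=0$ for $s+1\le m\le2s-2$. Subtracting a multiple of $g$, $f=t^{2s-1}+\tilde f$ with $\deg\tilde f\le s-1$.

*The polynomial $f$, lower part.* From $\sum_tt^if^2=0$ for $0\le i\le s-3$, the coefficients of $t^{3s-2},\dots,t^{2s+1}$ in $f^2=t^{4s-2}+2t^{2s-1}\tilde f+\tilde f^2$ vanish. As $4s-2>3s-2$ and $\deg\tilde f^2\le2s-2$, only the middle term contributes, and $[t^m]\tilde f=0$ for $2\le m\le s-1$. So $\tilde f$ is affine, and after changing $u_2$ by a multiple of $u_0$ and translating, $f=t^{2s-1}$.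

Thus $V$ is affinely equivalent to $\{(t,t^s,t^{2s-1})\}$. As $p\equiv2\pmod3$, cubing is a bijection of $\mathbb F_p$, so put $t=\tau^3$: $t^s=\tau^{3s}=\tau^{p+1}=\tau^2$ and $t^{2s-1}=\tau^{6s-3}=\tau^{2p-1}=\tau$. So $V$ is affinely equivalent to $\{(\tau^3,\tau^2,\tau):\tau\in\mathbb F_p\}$, the cubic of Section 1 over a larger field.

**Step 7: this $V$ has too few points in $\mathcal B$.** Affine equivalence does not change $|\mathcal B|$, so $|\mathcal B|$ is the number, up to scalars, of permutation polynomials $\alpha\tau^3+\beta\tau^2+\gamma\tau$. If $\alpha=0$, only $\tau$ occurs, since a quadratic is not injective. If $\alpha\ne0$, completing the cube reduces to $\tau^3+c\tau$. The exponents in $(\tau^3+c\tau)^s$ are $3s-2j$, $0\le j\le s$, and lie between $s$ and $3s=p+1<2(p-1)$. Only $\tau^{3s-2}=\tau^{p-1}$ contributes to the sum over $\tau$, with coefficient $sc$, so $\sum_\tau(\tau^3+c\tau)^s=-sc$. For a permutation this sum is $\sum_xx^s=0$, as $1\le s<p-1$. So $c=0$, and since $\tau^3$ is a permutation, the polynomials with $\alpha\ne0$ are exactly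 the $\alpha\big((\tau+h)^3-h^3\big)$, $h\in\mathbb F_p$. Hence $|\mathcal B|=p+1=3s$. But Lemma 9(1) gives
$$|\Gamma|\ge s(K+3-s)=s(p-s)=s(2s-1)>3s ,$$
because $s\ge4$. This contradicts $\Gamma\subset\mathcal B$ and proves (b). $\square$

For $p=5$, $s=2$ the last inequality is the equality $6=6$, in agreement with the relation found on the conic in Section 5. With Propositions 4 and 5 proved, Section 6 proves Theorem 2 for $p\ge5$; for $p\le3$ it is vacuous. Theorem 1 follows for every prime $p$.

## 10. All tilings of $\mathbb F_p^3$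

**Proof of Theorem 3.** Here $p$ is any prime. The last sentence follows from $|V||A|=p^3$: the sizes are $(p,p^2)$, $(p^2,p)$, $(1,p^3)$ or $(p^3,1)$.

**Sufficiency.** In cases 1 and 3 one set is a subgroup and the other contains exactly one element of each of its cosets, so representations exist and are unique. In case 2 let $g\in x+H$. In any representation $g=v+a$ we have $v\in H$, so $a\in A\cap(x+H)=y+L_{x+H}$ for some $y\in x+H$. Then $g-y\in H$ must be written as $v+l$ with $l\in L_{x+H}$, and this is possible in exactly one way.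

**Necessity.** Let $(V,A)$ be a tiling. If $\langle V\rangle=G$, Theorem 2 says that $A$ is a $2$-dimensional subspace, and unique representation says that $V$ is a transversal of it. If $\dim\langle V\rangle=1$, then $V=\langle V\rangle$ by cardinality, and $A$ is a transversal of $V$. The dimension is not $0$, since $|V|=p>1$.

Let $\langle V\rangle=H$ be $2$-dimensional. Then $V$ has at least two nonzero elements, so $p\ge3$. For a coset $x+H$ put $A_x=(A\cap(x+H))-x\subset H$. As $V\subset H$, an element of $x+H$ can only be represented with $a\in x+H$, so every element of $H$ is uniquely $v+a'$ with $v\in V$, $a'\in A_x$; in particular $|A_x|=p$. The set $V$ is not collinear, since it contains $0$ and spans $H$. By the consequence of Lemmas 1 and 2 for the plane (Section 3), $A_x$ is an affine line, that is, a translate of a $1$-dimensional subspace $L\subset H$. So $A\cap(x+H)$ is a translate of $L$, and unique representation says that $V$ is a transversal of $L$ in $H$. $\square$
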